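# Partition categories whose span problem is undecidable

## An undecidable span problem for every $n\ge 3$

**Theorem A.** There is a recursively enumerable category of partitions $\mathcal C$ such that, for every $n\ge 3$, the following problem, called $\mathrm{SPAN}(\mathcal C,n)$, is algorithmically undecidable: given $k,\ell\in\mathbb N_0$ and $T\in\mathbb Z^{n^\ell\times n^k}$, decide whether
$$T\in\operatorname{span}_{\mathbb C}\{T_p^{(n)}\mid p\in\mathcal C(k,\ell)\}.$$
The category can be chosen so that $\mathrm{SPAN}(\mathcal C,n)$ is $\Sigma^0_1$-complete for every $n\ge 3$, which is the maximum possible for recursively enumerable $\mathcal C$.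

Two companions say how much further one can push this, and where it stops.

**Theorem B.** There is a category $\mathcal C_0$ generated by *finitely many* partitions such that $\mathrm{SPAN}(\mathcal C_0,n)$ is undecidable for every $n\ge 3$.

**Theorem C.** For every category of partitions $\mathcal C$ (recursively enumerable or not) and every $n\in\{1,2\}$, the problem $\mathrm{SPAN}(\mathcal C,n)$ is decidable. (For each $\mathcal C$ there is an algorithm; no uniformity in $\mathcal C$ is claimed.)

In plain words, a partition $p$ gives a $0$–$1$ matrix $T_p^{(n)}$, and a category of partitions is a family closed under the natural pictorial operations. Theorem A answers, positively, a question taken from the dissertation "Compact quantum groups based on combinatorial structures": can it happen that a category is effectively listed, and yet no algorithm decides which integer matrices are linear combinations of the matrices of its partitions? The category in Theorem A does this for all $n\ge3$ at once. By Theorem C the bound $n\ge3$ is sharp.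

Theorem A will be proved from scratch. Theorem B uses two cited theorems of group theory. Theorem C uses Hilbert's basis theorem and Gröbner bases.

The words from computability mean the following. A set of finite objects is *recursively enumerable* (equivalently $\Sigma^0_1$) if some algorithm lists exactly its elements; equivalently, some procedure halts on exactly the inputs lying in the set. It is *decidable* (recursive) if some algorithm always halts and answers membership correctly. A set $S$ is *many-one reducible* to $S'$ if there is a computable $f$ with $x\in S\iff f(x)\in S'$; then if $S$ is undecidable, so is $S'$. A set is *$\Sigma^0_1$-complete* if it is recursively enumerable and every recursively enumerable set is many-one reducible to it. The halting set is an example.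

## Partitions, categories and the matrices $T_p^{(n)}$

**Definition 1.** $\mathcal P(k,\ell)$ is the set of partitions of a set of $k$ upper and $\ell$ lower points into blocks, and $\mathcal P=\bigcup_{k,\ell}\mathcal P(k,\ell)$. The *tensor product* $p\otimes q$ is horizontal concatenation. The *involution* $p^*$ is the reflection at the horizontal axis. For $q\in\mathcal P(k,\ell)$ and $p\in\mathcal P(\ell,m)$ the *composition* $pq\in\mathcal P(k,m)$ is obtained by stacking $p$ below $q$, identifying the $\ell$ middle points, and then removing the middle points together with all blocks that do not meet the outer points.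

For example, $|\in\mathcal P(1,1)$ is the identity partition (one block), $\sqcap\in\mathcal P(0,2)$ is the pair of lower points, and $\sqcup=\sqcap^*\in\mathcal P(2,0)$. The composition $\sqcup\,\sqcap\in\mathcal P(0,0)$ has no outer points; its one middle component is thrown away, and the result is the empty partition.

**Definition 2.** A *category of partitions* is a collection $\mathcal C=\bigcup_{k,\ell}\mathcal C(k,\ell)$, $\mathcal C(k,\ell)\subseteq\mathcal P(k,\ell)$, containing $|$ and $\sqcap$ and closed under tensor product, composition and involution. It is *recursively enumerable* if an algorithm lists exactly its elements. The category *generated* by some partitions is the smallest one containing them.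

All of $\mathcal P$ is a category. The noncrossing partitions form a category; this is a standard fact. A finitely generated category is recursively enumerable: apply the operations in all possible ways.

**Definition 3.** Let $e_1,\dots,e_n$ be the standard basis of $\mathbb C^n$. For $p\in\mathcal P(k,\ell)$,
$$T_p^{(n)}(e_{i_1}\otimes\cdots\otimes e_{i_k})=\sum_{j_1,\dots,j_\ell=1}^n\delta_p(i,j)\,e_{j_1}\otimes\cdots\otimes e_{j_\ell},$$
where $\delta_p(i,j)=1$ if the labelling of the upper points by $i$ and the lower points by $j$ is constant on every block of $p$, and $\delta_p(i,j)=0$ otherwise. Different blocks may carry the same label.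

So $T_|^{(n)}$ is the identity matrix, $T_\sqcap^{(n)}$ is the vector $\sum_i e_i\otimes e_i$, and the partition of $\mathcal P(0,2)$ into two singletons gives $\sum_{i,j}e_i\otimes e_j$. For $p\in\mathcal P(0,k)$ the matrix $T^{(n)}_p$ is a column with entries $\delta_p(j)$, $j\in\{1,\dots,n\}^k$.

**Lemma 1.** $T_p\otimes T_q=T_{p\otimes q}$, $(T_p)^*=T_{p^*}$, and $T_pT_q=n^{c}\,T_{pq}$, where $c$ is the number of components removed when forming $pq$.

*Proof.* The first two statements are read off from the entries. For the third, the $(j,i)$ entry of $T_pT_q$ is the number of labellings of the middle points that, together with the outer labels $i$ and $j$, are constant on the blocks of $q$ and of $p$, that is, on the connected components of the stacked diagram. If $(i,j)$ is not constant on the blocks of $pq$ there is none. Otherwise the middle points connected to outer points have forced labels, and each of the $c$ other components has $n$ free choices. $\square$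

For example, $T_\sqcup T_\sqcap=n=n\cdot T_{\emptyset}$.

## Fixed sizes, the full category, and $n=1$

**Fixed $k,\ell$.** For fixed $n,k,\ell$ the span is one fixed subspace, spanned by finitely many integer matrices, and membership in it is linear algebra. If the problem is undecidable, it is because no algorithm can produce these subspaces for all $(k,\ell)$ at once.

**The category $\mathcal P$.** For $q\in\mathcal P(k,\ell)$ let $E_q$ be the $0$–$1$ matrix whose $(j,i)$ entry is $1$ iff the equality pattern of the labels $(i,j)$ is *exactly* $q$. Then $T_p=\sum_{q\ge p}E_q$, the sum over all $q$ coarser than or equal to $p$. By induction, starting from the coarsest partition, each $E_q$ is an integer combination of the $T_p$. So $T$ lies in the span iff each entry $T_{j,i}$ depends only on the equality pattern of $(i,j)$, and this is decidable for every $n$.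

**The case $n=1$ of Theorem C.** Here $T_p^{(1)}=1$ for every $p$. Thus $T=0$ is always in the span, and $T\neq0$ is in the span iff $\mathcal C(k,\ell)\ne\emptyset$. We claim that the pairs $(k,\ell)$ with $\mathcal C(k,\ell)\neq\emptyset$ are either exactly those with $k+\ell$ even, or all of them.

If $k+\ell$ is even, a suitable tensor product of copies of $|$, $\sqcap$ and $\sqcup$ lies in $\mathcal C(k,\ell)$. Suppose $\mathcal C(k_0,\ell_0)\ne\emptyset$ with $k_0+\ell_0$ odd, and let $k+\ell$ be odd. If $k\equiv k_0$ modulo $2$, then $\ell\equiv\ell_0$; composing elements of $\mathcal C(k,k_0)$, $\mathcal C(k_0,\ell_0)$ and $\mathcal C(\ell_0,\ell)$ gives an element of $\mathcal C(k,\ell)$. If $k\not\equiv k_0$, then $k\equiv\ell_0$ and $\ell\equiv k_0$; replace the middle element by its reflection in $\mathcal C(\ell_0,k_0)$ and argue in the same way. In both cases the set of pairs is decidable, so $\mathrm{SPAN}(\mathcal C,1)$ is decidable.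

## Linear relations block the passage from $p\in\mathcal C$ to $T_p\in\operatorname{span}$

It is known that there is a recursively enumerable category $\mathcal C$ for which the problem "is $p\in\mathcal C$?" is undecidable. A sensible first attempt is to reduce that problem to ours by $p\mapsto T_p^{(n)}$. One direction is clear: $p\in\mathcal C$ implies that $T_p^{(n)}$ is in the span. The converse is where it stops. With $n$ fixed, the matrices $T^{(n)}_p$ satisfy linear relations, and $T_p^{(n)}$ can be in the span although $p\notin\mathcal C$.

Here is a case with $n=2$. Let $\mathcal C$ be the category of noncrossing partitions, and let $X\in\mathcal P(0,4)$ have the blocks $\{1,3\},\{2,4\}$. Then $X\notin\mathcal C$. For a label vector $x\in\{1,2\}^4$ write $\delta_{ij}=1$ if $x_i=x_j$ and $0$ otherwise. We claim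
$$\delta_{13}\delta_{24}=\delta_{12}\delta_{34}+\tfrac12\bigl(\delta_{13}+\delta_{24}-\delta_{12}-\delta_{34}\bigr)\qquad\text{on }\{1,2\}^4 .$$
Check the cases. If all labels agree, both sides are $1$. If $x_1=x_3\ne x_2=x_4$, the right side is $0+\frac12(1+1)=1$. If $x_1=x_2\neq x_3=x_4$, it is $1-\frac12(1+1)=0$. If $x_1=x_4\ne x_2=x_3$, all four symbols $\delta_{12},\delta_{34},\delta_{13},\delta_{24}$ vanish. If exactly one label differs from the other three, then exactly one of $\delta_{12},\delta_{34}$ is $1$ and exactly one of $\delta_{13},\delta_{24}$ is $1$, so the right side is $0$. The left side agrees each time. The five functions on the right belong to noncrossing partitions (one or two pairs, the other points singletons), so $T_X^{(2)}$ is in the span although $X\notin\mathcal C$.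

So we need a robust reason for a matrix *not* to be in the span. The simplest possible one is a single matrix entry that vanishes for every $T_q^{(n)}$ with $q\in\mathcal C$, hence on the whole span. Groups will supply such entries.

## The category of a group generated by three involutions

Throughout, $\Gamma=\langle a,b,c\mid a^2=b^2=c^2=1\rangle$. A *word* is a finite sequence of letters $a,b,c$; its inverse is the reversed word. A map $\varphi:\{a,b,c\}\to\{a,b,c\}$ acts on words letter by letter and induces an endomorphism of $\Gamma$, also written $\varphi$.

**Definition 4.** For a word $w$ of length $k$, $p_w\in\mathcal P(0,k)$ is the partition in which two points are in one block iff they carry the same letter in $w$.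

For instance $p_{abac}$ has blocks $\{1,3\},\{2\},\{4\}$.

**Definition 5.** Let $G=\Gamma/N$ with $g_1,g_2,g_3$ the images of $a,b,c$. Let $\mathcal C_G(k,\ell)$ be the set of $p\in\mathcal P(k,\ell)$ such that for *all* labellings $i\in\{1,2,3\}^k$ (upper), $j\in\{1,2,3\}^\ell$ (lower) that are constant on the blocks of $p$,
$$g_{i_1}\cdots g_{i_k}=g_{j_1}\cdots g_{j_\ell}\quad\text{in }G. \tag{1}$$

If $G=1$, then $\mathcal C_G=\mathcal P$. If $G=(\mathbb Z/2)^3$ with the $g_i$ the standard generators, then (1) says that each label occurs an even number of times in total. So $\mathcal C_G$ consists of the partitions all of whose blocks have even size: if some block is odd, label it $1$ and everything else $2$, and (1) fails.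

**Lemma 2.** $\mathcal C_G$ is a category of partitions. If $N$ is recursively enumerable, so is $\mathcal C_G$.

*Proof.* For $|$ condition (1) reads $g_i=g_i$, and for $\sqcap$ it reads $1=g_jg_j$. A labelling of $p\otimes q$ restricts to labellings of $p$ and $q$; multiply the two identities. For the involution, (1) is symmetric.

Composition: let $q\in\mathcal C_G(k,\ell)$, $p\in\mathcal C_G(\ell,m)$, and let $(i,j)$ be constant on the blocks of $pq$. Two outer points are in one block of $pq$ iff they are connected in the stacked diagram. So the labelling extends to the middle points, constantly on connected components; components that do not meet the outer points get the label $1$. The extended labelling is constant on the blocks of $q$ and of $p$. Hence in $G$ the upper word equals the middle word, and the middle word equals the lower word.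

For the last claim, a given $p$ has finitely many labellings, so "$p\in\mathcal C_G$" is a finite conjunction of statements "this word represents an element of $N$", each of which is confirmed in finite time when true. $\square$

**Lemma 3 (separating entry).** Let $\mathcal C\subseteq\mathcal C_G$ be a category, $n\ge3$, and $w$ a word of length $k$ with $w\ne1$ in $G$. Then $T_{p_w}^{(n)}\notin\operatorname{span}\{T^{(n)}_q:q\in\mathcal C(0,k)\}$.

*Proof.* Let $j\in\{1,2,3\}^k\subseteq\{1,\dots,n\}^k$ be obtained from $w$ by $a\mapsto1$, $b\mapsto2$, $c\mapsto3$. If $q\in\mathcal C(0,k)$ had $\delta_q(j)\neq0$, then $j$ would be constant on the blocks of $q$, and $q\in\mathcal C_G$ would give $1=g_{j_1}\cdots g_{j_k}$, that is, $w=1$ in $G$. So the $j$-th entry is $0$ on the whole span. But the $j$-th entry of $T^{(n)}_{p_w}$ is $1$. $\square$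

Here $n\ge3$ is used: the labels $1,2,3$ must be available. It is now tempting to take any $G$ with recursively enumerable $N$ and undecidable word problem and to reduce by $w\mapsto T_{p_w}^{(n)}$. If $w\neq1$ in $G$, Lemma 3 applies. The other direction fails: $w=1$ in $G$ does not give $p_w\in\mathcal C_G$. The labellings constant on the blocks of $p_w$ are, when all three letters occur in $w$, the words $\varphi(w)$ for *all* 27 maps $\varphi$ of the letters, and
$$p_w\in\mathcal C_G\iff \varphi(w)=1\text{ in }G\text{ for every }\varphi:\{a,b,c\}\to\{a,b,c\}. \tag{2}$$
For example, let $N$ be the normal closure of $abac$. In $G$ we have $c=aba$, so $G=\langle a,b\mid a^2=b^2=1\rangle$ is infinite dihedral. The map $c\mapsto b$ sends $abac$ to $abab\ne1$ in $G$. The entry at $(1,2,1,2)$ therefore vanishes on the span (the argument of Lemma 3 for the word $abab$), while $T_{p_{abac}}^{(n)}$ has entry $1$ there. So $abac=1$ in $G$, yet its matrix is not in the span.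

The remedy is to choose the relators so that (2) holds for them:

1. the 21 non-injective maps should send each relator to $1$ already in $\Gamma$;
2. the 6 permutations should be dealt with by putting all $\sigma(w)$ into $N$, in such a way that this does not make other words trivial by accident.

An example of a word with the first property is $(abc)^2$: identifying two of the letters gives $(abb)^2=a^2$, $(aba)^2=ab^2a$ or $(aac)^2=c^2$ up to renaming, all trivial. We need infinitely many such words, independent of each other even after symmetrization.

## Words that vanish whenever two letters are identified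

For $d\ge1$ put
$$v_d=\bigl(a(cb)^da(bc)^d\bigr)^2 .$$
Since $(bc)^d=(cb)^{-d}$ and $a=a^{-1}$, this is the square of the commutator of $a$ and $(cb)^d$. In a group where $cb$ acts as a shift, $v_d$ compares $a$ with its translate by $d$; so one hopes that the $v_d$ for different $d$ can be controlled independently. But $v_d$ does not vanish under all identifications. We correct it: for $d\ge2$ put
$$w_d=v_{4d}\,v_4^{-d},$$
a word of length $4+68d$, as $|v_e|=4+8e$.

**Lemma 4.** If $\varphi:\{a,b,c\}\to\{a,b,c\}$ is not injective, then $\varphi(w_d)=1$ in $\Gamma$.

*Proof.* If $\varphi(b)=\varphi(c)$, then $\varphi(cb)=1$, so $\varphi(v_e)=(\varphi(a)^2)^2=1$ for all $e$.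

If $\varphi(a)=\varphi(b)=x$ and $\varphi(c)=y$, then $x(yx)^ex=(xy)^e$, so $\varphi(v_e)=\bigl((xy)^e(xy)^e\bigr)^2=(xy)^{4e}$. Hence $\varphi(w_d)=(xy)^{16d}(xy)^{-16d}=1$.

If $\varphi(a)=\varphi(c)=x$ and $\varphi(b)=y$, then $x(xy)^ex=(yx)^e$, so $\varphi(v_e)=(yx)^{4e}$, and again $\varphi(w_d)=1$. $\square$

The factor $v_4^{-d}$ is there because $\varphi(v_e)$ depends on $e$ only through the exponent $4e$, which is linear in $e$. For this lemma alone $v_dv_1^{-d}$ would do. The $4$'s are needed for the permutations, as we shall see in the next section.

## A central extension carrying a shift and a flip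

We need a group in which all $\sigma(w_d)$ can be computed, and in which the words $w_d$ are independent.

**Construction.** Let $V=\bigoplus_{i\in\mathbb Z}\mathbb F_2y_i$ and $Z=\bigoplus_{d\ge1}\mathbb F_2z_d$. Let $\beta:V\times V\to Z$ be bilinear with $\beta(y_i,y_j)=z_{j-i}$ for $i<j$ and $\beta(y_i,y_j)=0$ otherwise. On $E=V\times Z$ put
$$(v,z)(v',z')=(v+v',\,z+z'+\beta(v,v')).$$

**Lemma 5.** $E$ is a group with presentation
$$\langle y_i\ (i\in\mathbb Z),\ z_d\ (d\ge1)\mid y_i^2=z_d^2=1,\ z_d\text{ central},\ [y_i,y_j]=z_{|i-j|}\ (i\ne j)\rangle, \tag{3}$$
where $y_i$ stands for $(y_i,0)$ and $z_d$ for $(0,z_d)$. The $z_d$ are linearly independent over $\mathbb F_2$.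

*Proof.* Bilinearity of $\beta$ gives associativity; $(0,0)$ is the unit; the inverse of $(v,z)$ is $(v,z+\beta(v,v))$. The elements $(0,z)$ are central, and they form a copy of $Z$, so the $z_d$ have order 2 and are independent. We have $y_i^2=\beta(y_i,y_i)=0$ in $Z$, so $y_i^2=1$. The commutator of $(v,z)$ and $(v',z')$ is $\beta(v,v')+\beta(v',v)$, so $[y_i,y_j]=z_{|i-j|}$ for $i\ne j$. Thus the relations (3) hold in $E$, and $E$ is generated by the $y_i,z_d$; so the group presented by (3) maps onto $E$.

For injectivity: by the relations, every element of the presented group can be written as $y_{i_1}\cdots y_{i_r}z_{d_1}\cdots z_{d_t}$ with $i_1<\dots<i_r$ and $d_1<\dots<d_t$. Its image in $E$ has $V$-component $y_{i_1}+\dots+y_{i_r}$, which determines the $i$'s. For given $i$'s, the $Z$-component is $z_{d_1}+\dots+z_{d_t}$ plus a fixed element, and determines the $d$'s. So different expressions have different images. $\square$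

**The action of $D_\infty$.** The presentation (3) is invariant under $y_i\mapsto y_{-i}$ and under $y_i\mapsto y_{1-i}$, with all $z_d$ fixed, because only $|i-j|$ enters. These are automorphisms of $E$ of order two. They define an action of $D_\infty=\langle s,t\mid s^2=t^2=1\rangle$, and we form $Q=E\rtimes D_\infty$, in which
$$sy_is=y_{-i},\qquad ty_it=y_{1-i},\qquad z_d\text{ central in }Q.$$
With $u=ts$ we get $uy_iu^{-1}=ty_{-i}t=y_{i+1}$, so $u$ is the shift. Since $y_0,s,t$ have square $1$, there is a homomorphism
$$\pi:\Gamma\to Q,\qquad a\mapsto y_0,\quad b\mapsto s,\quad c\mapsto t.$$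

**Lemma 6.** Let $\sigma$ be a permutation of $\{a,b,c\}$ and $d\ge 2$. Then $\pi(\sigma(w_d))=z_{4d}z_4^{\,d}$ if $\sigma(a)=a$, and $\pi(\sigma(w_d))=1$ otherwise.

*Proof.* Put $g=\sigma(cb)$, so that $\sigma(bc)=g^{-1}$ and $\sigma(v_e)=(\sigma(a)\,g^e\,\sigma(a)\,g^{-e})^2$.

*Case $\sigma(a)=a$.* Then $g\in\{cb,bc\}$ and $\pi(g)=u^{\pm1}$. So $\pi(\sigma(v_e))=(y_0\,u^{\pm e}y_0u^{\mp e})^2=(y_0y_{\pm e})^2=[y_0,y_{\pm e}]=z_e$, as the $y_i$ are involutions. Since $z_4^{-d}=z_4^{d}$, we get $\pi(\sigma(w_d))=z_{4d}z_4^d$.

*Case $\sigma(a)=b$.* Then $g\in\{ca,ac\}$. We have $\pi(ca)^2=ty_0ty_0=y_1y_0$, so $\pi(ca)^4=(y_1y_0)^2=z_1$. As $ac=(ca)^{-1}$ and $z_1$ has order 2, also $\pi(ac)^4=z_1$. So $\pi(g)^{4e}=z_1^e$ is central, and $\pi(\sigma(v_{4e}))=(s\,z_1^e\,s\,z_1^{-e})^2=1$. Both factors of $w_d=v_{4d}v_4^{-d}$ have this form, so $\pi(\sigma(w_d))=1$.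

*Case $\sigma(a)=c$.* Then $g\in\{ab,ba\}$. Since $s$ commutes with $y_0$, $\pi(g)^2=1$. So $\pi(\sigma(v_{4e}))=(t\,t)^2=1$ and $\pi(\sigma(w_d))=1$. $\square$

Now the role of the $4$'s is visible: in the second case $\pi(g)^e$ is central when $4\mid e$. Without them the computation breaks. For $v_dv_1^{-d}$ with $d\ge2$, take $\sigma$ with $\sigma(a)=b$ and compose $\pi$ with the projection $Q\to D_\infty$, under which $a\mapsto1$. Then $g\mapsto t$, so $\sigma(v_e)\mapsto(st^est^e)^2$, which is $(st)^4$ for odd $e$ and $1$ for even $e$. So $\sigma(v_dv_1^{-d})\mapsto(st)^{4-4d}$ or $(st)^{-4d}$. This is not $1$, and it is not central in $D_\infty$, because $s$ inverts it and it has infinite order.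

## Coding an undecidable set: proof of Theorem A

**Step 1: the category.** We put exactly the symmetrized relators with index in an undecidable set into $N$. Let $S\subseteq\{2,3,\dots\}$ be recursively enumerable and not recursive; for the completeness statement, let $S$ be $\Sigma^0_1$-complete. Let $N_S$ be the normal closure in $\Gamma$ of
$$\{\sigma(w_d):d\in S,\ \sigma\text{ a permutation of }\{a,b,c\}\},$$
and put $G_S=\Gamma/N_S$, $\mathcal C=\mathcal C_{G_S}$. Listing $S$ lets us list the relators, then all products of conjugates of them and their inverses, then all words representing these. So $N_S$ is recursively enumerable, and by Lemma 2 $\mathcal C$ is a recursively enumerable category.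

**Step 2: the reduction.** We show that $S$ is many-one reducible to $\mathrm{SPAN}(\mathcal C,n)$ for each $n\ge3$. Fix $n\ge3$, let $d\ge2$ and $k_d=|w_d|$. The map $d\mapsto T_{p_{w_d}}^{(n)}\in\mathbb Z^{n^{k_d}\times1}$ is computable (with $k=0$, $\ell=k_d$). We claim
$$d\in S\iff T_{p_{w_d}}^{(n)}\in\operatorname{span}\{T_q^{(n)}:q\in\mathcal C(0,k_d)\}. \tag{4}$$

*If $d\in S$.* We check (2). For permutations, $\varphi(w_d)\in N_S$ by definition. For non-injective $\varphi$, $\varphi(w_d)=1$ in $\Gamma$ by Lemma 4. So $p_{w_d}\in\mathcal C$, and its matrix is in the span.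

*If $d\notin S$.* By Lemma 6, $\pi$ maps each relator to $1$ or to a central element $z_{4e}z_4^e$, $e\in S$. Conjugation does not move central elements, so $\pi(N_S)$ is the subgroup generated by the $z_{4e}z_4^e$, $e\in S$. This is the $\mathbb F_2$-span of the vectors $z_{4e}+e\,z_4$ in $Z$. As $4d\ge8$, the basis vector $z_{4d}$ differs from $z_4$, and it also differs from $z_{4e}$ for all $e\in S$. So every element of $\pi(N_S)$ has $z_{4d}$-coefficient $0$, while $\pi(w_d)=z_{4d}z_4^d$ has $z_{4d}$-coefficient $1$. Hence $w_d\notin N_S$, that is, $w_d\ne1$ in $G_S$. By Lemma 3 (with $\mathcal C=\mathcal C_{G_S}$) the matrix is not in the span.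

By (4), $\mathrm{SPAN}(\mathcal C,n)$ is undecidable, for every $n\ge3$, with the same $\mathcal C$.

**Step 3: the upper bound $\Sigma^0_1$.** We show that for *any* recursively enumerable category $\mathcal C$ and any $n$ the span problem is recursively enumerable, so that nothing harder than $\Sigma_1^0$ can occur. Given $(k,\ell,T)$, first test whether $T=0$, and halt if so; the zero matrix lies in the span even when $\mathcal C(k,\ell)$ is empty. Otherwise run the enumeration of $\mathcal C$, and after each new element of $\mathcal C(k,\ell)$ test by linear algebra over $\mathbb Q$ whether $T$ is a combination of the matrices $T_p^{(n)}$ listed so far. All matrices are integral, so solvability over $\mathbb C$ and over $\mathbb Q$ is the same. If $T$ is in the span, then it is a combination of finitely many $T_p^{(n)}$, and the procedure halts. If it is not, the procedure never halts. So with a $\Sigma^0_1$-complete $S$, Step 2 makes $\mathrm{SPAN}(\mathcal C,n)$ $\Sigma^0_1$-complete. This proves Theorem A. $\blacksquare$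

## From infinitely many relators to finitely many generators

The category just constructed is given by infinitely many relators. For Theorem B we would like to start from a finitely presented group with undecidable word problem. Two new problems appear.

First, symmetrizing a finite set of relators may destroy the group. For example, $\Gamma/\langle\langle(ab)^2,(bc)^3\rangle\rangle$ maps onto $S_4$ by $a\mapsto(12)$, $b\mapsto(34)$, $c\mapsto(23)$. After adding the images of the relators under all permutations, $(ab)^2=(ab)^3=1$ and so $ab=1$, and likewise $bc=1$; what remains is $\mathbb Z/2$. We shall avoid such a collapse by using a simple group and placing the relators so deep that all "other" twists do not see them.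

Second, we must make sure that *every* word trivial in $G$ gives a partition in the finitely generated category. For this we shall add two generators that allow us to merge blocks.

The following theorems are used.

- (i) (Novikov 1955, Boone 1958) There is a finitely presented group $H=\langle x_1,\dots,x_m\mid R\rangle$ with undecidable word problem. We take $R$ finite and closed under inversion.
- (ii) (A. P. Goryushkin, *Imbedding of countable groups in 2-generator simple groups*, Mat. Zametki 16 (1974); P. E. Schupp, *Embeddings into simple groups*, J. London Math. Soc. 13 (1976)) Every countable group embeds in a 2-generator simple group.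

Fix a 2-generator simple group $U\supseteq H$. Finitely generated abelian groups have solvable word problem, so $H$ is not abelian. Hence $U$ is not abelian, and since $[U,U]$ is a nontrivial normal subgroup of the simple group $U$, we have $[U,U]=U$.

## The free even subgroup of $\Gamma$ and relators inside its commutators

**Lemma 7.** Let $F\le\Gamma$ be the subgroup of elements of even length. Then $F$ is free on $ab,ac$, and
$$\varphi([F,F])=1\quad\text{for every non-injective }\varphi:\{a,b,c\}\to\{a,b,c\}. \tag{5}$$

*Proof.* $F$ is generated by the products of two letters. As $ba=(ab)^{-1}$, $ca=(ac)^{-1}$, $bc=(ab)^{-1}(ac)$ and $cb=(ac)^{-1}(ab)$, it is generated by $ab$ and $ac$.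

For freeness, let $F(p,q)$ be a free group, and let $\langle a\rangle\cong\mathbb Z_2$ act on it by $p\mapsto p^{-1}$, $q\mapsto q^{-1}$. In $F(p,q)\rtimes\langle a\rangle$ we have $(ap)^2=(apa)p=p^{-1}p=1$ and likewise $(aq)^2=1$. So $a\mapsto a$, $b\mapsto ap$, $c\mapsto aq$ defines a homomorphism from $\Gamma$. Conversely $a(ab)a=ba=(ab)^{-1}$ and $a(ac)a=(ac)^{-1}$, so $p\mapsto ab$, $q\mapsto ac$, $a\mapsto a$ defines a homomorphism to $\Gamma$. They are mutually inverse: $b\mapsto ap\mapsto a\,ab=b$ and $p\mapsto ab\mapsto a\,ap=p$, and similarly for $c$ and $q$. Under this isomorphism $F=\langle ab,ac\rangle$ corresponds to $\langle p,q\rangle=F(p,q)$.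

If $\varphi$ is not injective, then $\varphi(ab)=1$ (if $\varphi(a)=\varphi(b)$) or $\varphi(ac)=1$ (if $\varphi(a)=\varphi(c)$) or $\varphi(ab)=\varphi(ac)$ (if $\varphi(b)=\varphi(c)$). In each case $\varphi(F)$ is cyclic, hence abelian, and (5) follows. $\square$

So (5) deals with all non-injective maps: it suffices that the relators lie in $[F,F]$. The permutations remain.

**The twists.** As $F$ is free of rank 2 and $U$ is 2-generated, fix a surjective homomorphism $\pi:F\to U$ (this is a new $\pi$, not the one used for Theorem A), and put $M=\ker\pi$. Let $\Phi$ be the finite set of automorphisms $\sigma|_F$ and $\iota\sigma|_F$ of $F$, where $\sigma$ runs over the permutations of $\{a,b,c\}$ and $\iota$ is conjugation by $a$. For $\phi\in\Phi$ put $M_\phi=\ker(\pi\phi)$.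

**Lemma 8.** There are $w_1,\dots,w_m\in[F,F]$ with $\pi(w_j)=x_j\in H\subseteq U$ such that $w_j\in M_\phi$ for all $j$ and all $\phi\in\Phi$ with $M_\phi\ne M$.

*Proof.* Each $\pi\phi$ is surjective, so $M_\phi$ is normal in $F$ with simple quotient $\cong U$, that is, a maximal normal subgroup. Let $N_1,\dots,N_r$ be the distinct $M_\phi$ that are different from $M$. If $N_i\subseteq M$, then maximality of $N_i$ and $M\ne F$ would give $N_i=M$; so $N_i\not\subseteq M$. Then $\pi(N_i)$ is a nontrivial normal subgroup of $U$, and so $\pi(N_i)=U$.

Let
$$J=[\dots[[[F,F],N_1],N_2],\dots,N_r]$$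
(with $J=[F,F]$ if $r=0$). For normal subgroups $A,B$ of $F$ the group $[A,B]$ is normal and lies in $A\cap B$. So $J\subseteq[F,F]\cap N_1\cap\dots\cap N_r$. Moreover $\pi(J)=[\dots[[U,U],U],\dots,U]=U$, because $[U,U]=U$. Choose $w_j\in J$ with $\pi(w_j)=x_j$. $\square$

Fix words in $a,b,c$ representing the $w_j$; we denote them by $w_j$ too.

**The group $G$.** Let $W$ be the finite set of words $\rho(w_1,\dots,w_m)$, $\rho\in R$, where $w_j^{-1}$ is the reversed word. Let $N$ be the normal closure in $\Gamma$ of $\{\sigma(r):r\in W,\ \sigma\text{ a permutation}\}$, and $G=\Gamma/N$.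

Since $\Gamma=F\cup Fa$, a conjugate of $\sigma(r)$ in $\Gamma$ is an $F$-conjugate of $\sigma(r)$ or of $a\sigma(r)a=\iota\sigma(r)$. So $N$ is the normal closure *in $F$* of $\{\phi(r):r\in W,\phi\in\Phi\}$.

**Lemma 9.** For every word $v$ in $x_1^{\pm1},\dots,x_m^{\pm1}$: $\ v=1$ in $H\iff v(w_1,\dots,w_m)\in N$.

*Proof.* "$\Rightarrow$": in the free group on the $x_j$, $v$ is a product of conjugates of elements of $R$. Substitute $w_j$ for $x_j$.

"$\Leftarrow$": it suffices to show $N\subseteq M$; for then $v(w_1,\dots,w_m)\in N$ gives $v(x_1,\dots,x_m)=\pi(v(w_1,\dots,w_m))=1$ in $U$, hence in $H$. As $M$ is normal in $F$, we have to see that $\pi\phi(\rho(w_1,\dots,w_m))=1$ for $\phi\in\Phi$ and $\rho\in R$. If $M_\phi\ne M$, then all $w_j\in M_\phi$ by Lemma 8, so $\pi\phi(w_j)=1$ for all $j$, and the claim holds. If $M_\phi=M$, then $\pi\phi$ and $\pi$ are surjections onto $U$ with the same kernel, so $\pi\phi=\alpha\pi$ for some $\alpha\in\operatorname{Aut}(U)$. Then $\pi\phi(\rho(w_1,\dots,w_m))=\alpha(\rho(x_1,\dots,x_m))=\alpha(1)=1$. $\square$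

## Merging blocks: proof of Theorem B

Let $\mathcal C_0$ be the category generated by

- $b_4\in\mathcal P(0,4)$, the single block of four points;
- $q\in\mathcal P(3,3)$ with the two blocks {upper 1, upper 2, lower 2, lower 3} and {upper 3, lower 1};
- $p_r$ for $r\in W$.

**Step 1: $\mathcal C_0\subseteq\mathcal C_G$.** This makes Lemma 3 available for $\mathcal C_0$. Since $\mathcal C_G$ is a category, we only check the generators. For $b_4$, (1) reads $1=g^4$. For $q$, it reads $ggh=hgg$, and both sides are $h$. For $p_r$, the labellings constant on blocks are given by the words $\varphi(r)$. For permutations $\varphi$ these are trivial in $G$ by the definition of $N$. For non-injective $\varphi$ they are trivial in $\Gamma$ by (5), since $r$ is a product of elements $w_j^{\pm1}\in[F,F]$.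

**Step 2: merging.** This step shows that blocks may be merged inside $\mathcal C_0$.

**Lemma 10.** If $p\in\mathcal C_0(0,k)$ and $s<t$ are points of $p$, then $p$ with the blocks of $s$ and $t$ merged is in $\mathcal C_0$.

*Proof.* The composition $(\sqcup\otimes|^{\otimes3})(|\otimes b_4)$ joins the upper point to the first point of $b_4$ and leaves the other three points. It is the one-block partition of $\mathcal P(1,3)$, so this is in $\mathcal C_0$, and so is its reflection, the one-block partition of $\mathcal P(3,1)$.

Apply the former at $s$ (tensored with identity partitions elsewhere). The point $s$ becomes three neighbouring points of the same block. Call the last two "the pair". Apply $q$ to the pair and the point next to it on the right. The upper points 1 and 2 of $q$ are glued to the pair, which lies in one block already, so $q$ creates no new connection between different blocks. Afterwards the next point comes first, in its old block, followed by two points in the block of $s$. So $q$ interchanges the pair with the next point and leaves all block memberships unchanged. Repeat this until the pair is directly to the left of $t$. Now apply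 the one-block partition of $\mathcal P(3,1)$ to the pair and $t$. It replaces them by a single point that is joined to the block of $s$ and to the block of $t$. The number of points is $k$ again, all points are in their old positions, and exactly the blocks of $s$ and $t$ have been merged. $\square$

**Step 3: all trivial words give partitions in $\mathcal C_0$.** This is the converse direction that was a problem above.

**Lemma 11.** If a word $\omega$ satisfies $\omega=1$ in $G$, then $p_\omega\in\mathcal C_0$.

*Proof.* Let $L=\{\omega:p_\omega\in\mathcal C_0\}$. We collect closure properties of $L$.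

1. The empty word is in $L$, as $\sqcup\,\sqcap$ is the empty partition. If $r\in W$ and $\sigma$ is a permutation, then $\sigma(r)\in L$, because $p_{\sigma(r)}=p_r$.
2. If $\omega,\omega'\in L$, then $\omega\omega'\in L$: take $p_\omega\otimes p_{\omega'}$ and merge blocks carrying the same letter.
3. If $\omega\in L$ and $x$ is a letter, then $x\omega x\in L$: take $(|\otimes p_\omega\otimes|)\,\sqcap$, and merge the outer pair with the $x$-block of $p_\omega$ if there is one.
4. If $\omega_1xx\omega_2\in L$, then $\omega_1\omega_2\in L$: compose with $|^{\otimes|\omega_1|}\otimes\sqcup\otimes|^{\otimes|\omega_2|}$. The two capped points lie in the same block, so they disappear and nothing else changes.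
5. If $\omega_1\omega_2\in L$, then $\omega_1xx\omega_2\in L$: compose with $|^{\otimes|\omega_1|}\otimes\sqcap\otimes|^{\otimes|\omega_2|}$, and merge the new pair with the $x$-block if there is one.

Two words represent the same element of $\Gamma$ iff they are connected by insertions and deletions of subwords $xx$. So by 4 and 5, $L$ consists of all words representing the elements of a certain subset $\bar L\subseteq\Gamma$. By 1–3, $\bar L$ contains $1$ and all $\sigma(r)$, and it is closed under products and under conjugation by letters, hence by $\Gamma$. Since $R$ is closed under inversion, the reversed words of the $r\in W$ are again in $W$, so $\bar L$ also contains the $\sigma(r)^{-1}$. Therefore $N\subseteq\bar L$, which is the assertion. $\square$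

**Step 4: the reduction.** We reduce the word problem of $H$ to the span problem. Let $n\ge3$. For a word $v$ in the $x_j^{\pm1}$ let $\omega_v$ be the word $v(w_1,\dots,w_m)$ in $a,b,c$. The words $w_j$ are fixed, so $v\mapsto T^{(n)}_{p_{\omega_v}}$ is computable.

If $v=1$ in $H$, then $\omega_v=1$ in $G$ by Lemma 9, so $p_{\omega_v}\in\mathcal C_0$ by Lemma 11, and $T^{(n)}_{p_{\omega_v}}$ lies in the span. If $v\ne1$ in $H$, then $\omega_v\ne1$ in $G$ by Lemma 9, and by Step 1 and Lemma 3 the matrix $T^{(n)}_{p_{\omega_v}}$ is not in the span. The word problem of $H$ is undecidable, hence so is $\mathrm{SPAN}(\mathcal C_0,n)$. $\blacksquare$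

## Span membership as membership in a two-sided ideal

The separating entry needed three labels. We now prove the remaining case $n=2$ of Theorem C, where the category is arbitrary and nothing effective is known about it. The plan is to encode *all* the spaces $\operatorname{span}\{T_p\}$ of a category in one ideal. For $n=2$ that ideal will turn out to be describable by finitely many data, and fixed finite data can be built into an algorithm. The first part works for every $n$.

Let $V=\mathbb C^n$ and $\mathcal H(k,\ell)=\operatorname{span}\{T_p^{(n)}:p\in\mathcal C(k,\ell)\}$. By Lemma 1 these spaces are closed under composition, tensor products and adjoints. They contain the identities $\mathrm{id}_k$ of $V^{\otimes k}$, also for $k=0$, because the empty partition is in $\mathcal C$.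

In the free algebra $\mathcal F=\mathbb C\langle u_{ij}:1\le i,j\le n\rangle$ let $u^{\otimes k}$ be the $n^k\times n^k$ matrix with entries $u_{i_1j_1}\cdots u_{i_kj_k}$ (and $u^{\otimes 0}=1$). Each monomial of degree $k$ is exactly one entry of $u^{\otimes k}$. For $T\in\operatorname{Hom}(V^{\otimes k},V^{\otimes\ell})$ put
$$\partial T=Tu^{\otimes k}-u^{\otimes\ell}T,$$
an $n^\ell\times n^k$ matrix over $\mathcal F$. Let $\mathcal I$ be the two-sided ideal generated by all entries of all $\partial T'$, $T'\in\mathcal H(k',\ell')$, $k',\ell'\ge0$.

For example, $T_\sqcap$ is the column $\sum_ie_i\otimes e_i$, and the $(i,j)$ entry of $\partial T_\sqcap$ is $\delta_{ij}-\sum_ku_{ik}u_{jk}$. Similarly $\partial T_\sqcup$ has the entries $\sum_ku_{ki}u_{kj}-\delta_{ij}$. So modulo $\mathcal I$ we have $uu^t=1=u^tu$, for every category.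

**Lemma 12.** $T\in\mathcal H(k,\ell)$ iff all entries of $\partial T$ lie in $\mathcal I$.

*Proof.* "$\Rightarrow$" holds by definition. For "$\Leftarrow$" we proceed in four steps.

**Step (a): the ideal is just a linear span.** This makes it easy to write down functionals vanishing on $\mathcal I$. Scalars commute with the $u_{ij}$, so
$$\partial(\mathrm{id}_r\otimes T'\otimes\mathrm{id}_t)=u^{\otimes r}\otimes\partial T'\otimes u^{\otimes t}.$$
The entries on the right are all the products (monomial of degree $r$)·(entry of $\partial T'$)·(monomial of degree $t$). As $\mathrm{id}_r\otimes T'\otimes\mathrm{id}_t$ is again in some $\mathcal H(\cdot,\cdot)$, the ideal $\mathcal I$ is the *linear span* of the entries of all $\partial T'$, $T'\in\mathcal H$.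

**Step (b): functionals from commuting families.** We turn the hypothesis on $\partial T$ into commutation relations for $T$. A family $X=(X_k)_{k\ge0}\in\prod_k\operatorname{End}(V^{\otimes k})$ defines a linear functional on $\mathcal F$ that sends each entry of $u^{\otimes k}$ to the corresponding entry of $X_k$; this is well defined since the entries of the $u^{\otimes k}$, $k\ge0$, are exactly the monomial basis of $\mathcal F$. Applied entrywise, the functional maps $\partial T$ to $TX_k-X_\ell T$. Let $\mathrm{Nat}$ be the set of all $X$ with $T'X_{k'}=X_{\ell'}T'$ for all $T'\in\mathcal H(k',\ell')$ and all $k',\ell'$. By (a), the functionals of $X\in\mathrm{Nat}$ vanish on $\mathcal I$. So if the entries of $\partial T$ lie in $\mathcal I$, then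
$$TX_k=X_\ell T\quad\text{for all }X\in\mathrm{Nat}. \tag{6}$$

**Step (c): finite truncations extend.** We want to apply the double commutant theorem, which lives in finite dimension, so we must know that a family commuting up to level $N$ is the beginning of an element of $\mathrm{Nat}$. Let $W_N=\bigoplus_{j\le N}V^{\otimes j}$, with projections $e_j$ onto $V^{\otimes j}$, and
$$\mathcal M_N=\bigoplus_{i,j\le N}\mathcal H(i,j)\subseteq\operatorname{End}(W_N).$$
This is a unital $*$-subalgebra containing the $e_j$. An element of the commutant $\mathcal M_N'$ commutes with the $e_j$, so $\mathcal M_N'$ consists of the block-diagonal $(X_j)_{j\le N}$ with $T'X_i=X_jT'$ for $T'\in\mathcal H(i,j)$, $i,j\le N$. We claim that *every element of $\mathcal M_N'$ extends to an element of $\mathcal M_{N+1}'$.*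

Write $\mathcal M=\mathcal M_{N+1}$ and $e=e_0+\dots+e_N\in\mathcal M$; then $e\mathcal Me=\mathcal M_N$ and $eW_{N+1}=W_N$. The finite-dimensional unital $*$-algebra $\mathcal M_N'$ is spanned by unitaries: a self-adjoint $x$ with $\|x\|\le1$ is the mean of the unitaries $x\pm i\sqrt{1-x^2}$, and the root is a polynomial in $x$. So it suffices to extend a unitary $Y\in\mathcal M_N'$. On $W'=\mathcal M\,eW_{N+1}$ put
$$\tilde Y\Bigl(\sum_im_i\xi_i\Bigr)=\sum_im_iY\xi_i\qquad(m_i\in\mathcal M,\ \xi_i\in eW_{N+1}).$$
Since $em_j^*m_ie\in\mathcal M_N$ commutes with $Y$ and $Y$ is unitary,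
$$\Bigl\|\sum_im_iY\xi_i\Bigr\|^2=\sum_{i,j}\langle em_j^*m_ie\,Y\xi_i,Y\xi_j\rangle=\sum_{i,j}\langle Y\,em_j^*m_ie\,\xi_i,Y\xi_j\rangle=\sum_{i,j}\langle em_j^*m_ie\,\xi_i,\xi_j\rangle=\Bigl\|\sum_im_i\xi_i\Bigr\|^2 .$$
In particular $\sum_im_i\xi_i=0$ implies $\sum_im_iY\xi_i=0$, so $\tilde Y$ is well defined. By its definition it commutes with $\mathcal M$ on $W'$. Since $\mathcal M$ is closed under adjoints, $W'^\perp$ is $\mathcal M$-invariant; extend $\tilde Y$ by $0$ there. The result is in $\mathcal M'$, and it restricts to $Y$ on $eW_{N+1}\subseteq W'$ (take $m=1$).

**Step (d): double commutant.** We conclude that $T$ lies in $\mathcal H(k,\ell)$. By (c) and recursion, every element of $\mathcal M_N'$ is the truncation of some $X\in\mathrm{Nat}$. Take $N\ge k,\ell$ and view $T$ as an element of $\operatorname{End}(W_N)$, so that $T=e_\ell Te_k$. By (6), $T$ commutes with $\mathcal M_N'$. The finite-dimensional double commutant theorem says $\mathcal M_N''=\mathcal M_N$, so $T\in\mathcal M_N$ and $T\in e_\ell\mathcal M_Ne_k=\mathcal H(k,\ell)$. $\square$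

**Rational coefficients.** Since $\partial$ is linear, $\mathcal I$ is generated by the entries of the $\partial T_p$, $p\in\mathcal C$, which lie in $\mathbb Q\langle u_{ij}\rangle$. Let $\mathcal I_{\mathbb Q}$ be the two-sided ideal they generate in $\mathbb Q\langle u_{ij}\rangle$. Then $\mathcal I=\mathbb C\otimes_{\mathbb Q}\mathcal I_{\mathbb Q}$, and expanding with respect to a $\mathbb Q$-basis of $\mathbb C$ containing $1$ shows $\mathcal I\cap\mathbb Q\langle u_{ij}\rangle=\mathcal I_{\mathbb Q}$. So for an integral matrix $T$:
$$T\in\mathcal H(k,\ell)\iff\text{all entries of }\partial T\text{ lie in }\mathcal I_{\mathbb Q}. \tag{7}$$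

## Commuting and anticommuting generators for $n=2$

Now let $n=2$ and write $u=\begin{pmatrix}a&b\\c&d\end{pmatrix}$; from here on, $a,b,c,d$ are the four generators $u_{ij}$, not letters of $\Gamma$. Let $A=\mathbb Q\langle a,b,c,d\rangle/\mathcal I_{\mathbb Q}$. Whatever $\mathcal C$ is, $uu^t=1=u^tu$ holds in $A$, that is,
$$a^2+b^2=c^2+d^2=a^2+c^2=b^2+d^2=1,\quad ac=-bd,\ \ ca=-db,\ \ ab=-cd,\ \ ba=-dc. \tag{8}$$
In particular $a^2=1-b^2=d^2$ and $b^2=1-a^2=c^2$. These relations are noncommutative, but a linear change of generators makes them very rigid.

**Lemma 13.** Put $s=a+d$, $r=b-c$, $m=a-d$, $h=b+c$. In $A$, $s$ and $r$ commute, $m$ and $h$ commute, and each of $s,r$ anticommutes with each of $m,h$. Hence $s^2,r^2,m^2,h^2$ are central in $A$.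

*Proof.* We compute with (8):

- $sr=ab-ac+db-dc=-cd+bd-ca+ba=rs$;
- $mh=ab+ac-db-dc=-cd-bd+ca+ba=hm$;
- $sm=a^2-ad+da-d^2=da-ad$ and $ms=a^2+ad-da-d^2=ad-da$, so $sm=-ms$ (using $a^2=d^2$);
- $rh=b^2+bc-cb-c^2=bc-cb$ and $hr=cb-bc$, so $rh=-hr$ (using $b^2=c^2$);
- $hs=ba+bd+ca+cd=-dc-ac-db-ab=-sh$;
- $mr=ab-ac-db+dc=-cd+bd+ca-ba=-rm$, as $rm=ba-bd-ca+cd$.

The elements $s,r,m,h$ generate $A$, because $a=\frac12(s+m)$, $d=\frac12(s-m)$, $b=\frac12(h+r)$, $c=\frac12(h-r)$. Each of the four squares commutes with all four generators, since two sign changes cancel. $\square$

**Step 1: $A$ as a finitely generated module.** We express $A$ by finite commutative data. Let $P=\mathbb Q[X_1,X_2,X_3,X_4]$ act on $A$ through the central elements $s^2,r^2,m^2,h^2$. The $P$-linear map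
$$\theta:P^{16}\to A,\qquad(f_\varepsilon)_{\varepsilon\in\{0,1\}^4}\mapsto\sum_\varepsilon f_\varepsilon(s^2,r^2,m^2,h^2)\,s^{\varepsilon_1}r^{\varepsilon_2}m^{\varepsilon_3}h^{\varepsilon_4}$$
is surjective: any monomial in $s,r,m,h$ can be reordered, up to sign, to $s^{\alpha_1}r^{\alpha_2}m^{\alpha_3}h^{\alpha_4}$, and then the squares are pulled out. The same recipe is an algorithm: from a noncommutative polynomial in $a,b,c,d$ over $\mathbb Q$ one computes, by substituting for $a,b,c,d$ in terms of $s,r,m,h$ and reordering with signs, an element of $P^{16}$, its *lift*, whose $\theta$-image is the class of the polynomial in $A$. This recipe does not depend on $\mathcal C$.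

For example, the lift of $ab=\frac14(s+m)(h+r)=\frac14(sh+sr+mh+mr)$ is obtained from $\frac14(sh+sr+mh-rm)$.

**Step 2: finite generation of the kernel.** This is where all the information on $\mathcal C$ gets compressed into finitely many data. The kernel $J_{\mathcal C}=\ker\theta$ is a $P$-submodule of $P^{16}$. By Hilbert's basis theorem it is finitely generated. Fix a finite generating set; it depends only on $\mathcal C$. We do not claim that it can be computed from $\mathcal C$; it exists, and it is built into the algorithm.

**Step 3: the algorithm.** We decide $\mathrm{SPAN}(\mathcal C,2)$ as follows. Given $k,\ell$ and $T\in\mathbb Z^{2^\ell\times2^k}$, compute the entries of $\partial T$, lift each of them to $P^{16}$, and test whether all lifts lie in $J_{\mathcal C}$. Membership in a finitely generated submodule, given by generators, of a free module over $\mathbb Q[X_1,\dots,X_4]$ is decidable by Gröbner bases. An entry lies in $\mathcal I_{\mathbb Q}$ iff its class in $A$ is $0$ iff its lift lies in $\ker\theta=J_{\mathcal C}$. So by (7) all lifts lie in $J_{\mathcal C}$ iff $T\in\mathcal H(k,\ell)$. Hence $\mathrm{SPAN}(\mathcal C,2)$ is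 decidable. Together with the case $n=1$ treated above, this proves Theorem C. $\blacksquare$
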